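# The constant in $\overline{\mu^{t*}}\sim c\,\overline{\mu}$ for an infinitely divisible $\mu$

Conventions: $x\wedge y=\min(x,y)$, $x^+=\max(x,0)$, $\mathbb N=\{1,2,\dots\}$. For functions $f,g$, $f(x)\sim g(x)$ means $f(x)/g(x)\to1$ as $x\to\infty$. We write $E[X;A]$ for $E[X\mathbf 1_A]$.

## 1. A concave weight at the edge of integrability

We begin with a construction that concerns a single nonnegative random variable.

**Lemma 1.** Let $Z\ge 0$ be a random variable with $Ee^{\varepsilon Z}=\infty$ for every $\varepsilon>0$. Then there is a concave nondecreasing function $h:[0,\infty)\to[0,\infty)$ with $h(0)=0$ such that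

1. $h(x+b)-h(x)\to0$ as $x\to\infty$, for each $b>0$;
2. $Ee^{h(Z)}<\infty$;
3. $E[Ze^{h(Z)}]=\infty$.

So $e^{h}$ is a weight that $Z$ can just afford: it is integrable, but one extra factor $Z$ destroys integrability. Three examples follow.

If $EZ=\infty$, then $h=0$ does it.

If $P(Z>x)=x^{-2}$ for $x\ge1$, then $h(x)=\log(1+x)$ does it. We have $EZ=1+\int_1^\infty x^{-2}dx=2$, so $Ee^{h(Z)}=1+EZ=3$, while $E[Ze^{h(Z)}]=E[Z+Z^2]=\infty$, because $Z^2$ has infinite mean: $\int_1^\infty x^2\cdot 2x^{-3}dx=\infty$.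

If $P(Z>x)=e^{-\sqrt x}$ for $x\ge 0$, all power moments are finite, and we need a larger weight. Take $h(x)=\sqrt{x+16}-4-\log(1+x/16)$. With $u=x+16\ge16$ we have $h'(x)=\frac1{2\sqrt u}-\frac1u>0$ and $h''(x)=u^{-2}(1-\frac14\sqrt u)\le0$, and $h'\to0$ gives property 1. Since $0\le\sqrt{x+16}-\sqrt x\le4$, $e^{h(x)}$ lies between $e^{-4}e^{\sqrt x}/(1+x/16)$ and $e^{\sqrt x}/(1+x/16)$. The density of $Z$ is $\frac1{2\sqrt x}e^{-\sqrt x}$, so
$$Ee^{h(Z)}\le\int_0^\infty\frac{dx}{2\sqrt x\,(1+x/16)}<\infty,\qquad E[Ze^{h(Z)}]\ge e^{-4}\int_0^\infty\frac{\sqrt x\,dx}{2(1+x/16)}=\infty .$$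

**Proof of Lemma 1** (a construction in the style of Denisov–Foss–Korshunov). We build $h$ piecewise linear. Each piece is made long enough, and its slope is tuned, so that the piece contributes exactly $2^{-k}$ to $Ee^{h(Z)}$.

Let $x_0=0$, $h(0)=0$, $\varepsilon_0=1$. For $k\ge1$, suppose $h$ is defined on $[0,x_{k-1}]$. Put $\eta_k=\min(\varepsilon_{k-1},1/k)$ and
$$\Phi(\varepsilon,x)=E\exp\{h(Z\wedge x_{k-1})+\varepsilon(Z\wedge x-Z\wedge x_{k-1})\},\qquad x\ge x_{k-1}.$$
By monotone convergence, as $x\to\infty$,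
$$\Phi(\eta_k,x)\uparrow E\exp\{h(Z\wedge x_{k-1})+\eta_k(Z-x_{k-1})^+\}\ge e^{-\eta_kx_{k-1}}Ee^{\eta_kZ}=\infty .$$
So we can choose $x_k\ge\max(2^{k+1},x_{k-1}+1)$ with $\Phi(\eta_k,x_k)>Ee^{h(Z\wedge x_{k-1})}+2^{-k}$. The map $\varepsilon\mapsto\Phi(\varepsilon,x_k)$ is continuous on $[0,\eta_k]$, by bounded convergence, and at $\varepsilon=0$ it equals $Ee^{h(Z\wedge x_{k-1})}$. By the intermediate value theorem some $\varepsilon_k\in(0,\eta_k)$ satisfies
$$\Phi(\varepsilon_k,x_k)=Ee^{h(Z\wedge x_{k-1})}+2^{-k}.$$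
Let $h$ have slope $\varepsilon_k$ on $(x_{k-1},x_k]$. Then $\Phi(\varepsilon_k,x_k)=Ee^{h(Z\wedge x_k)}$.

Since $x_k\to\infty$, $h$ is defined on $[0,\infty)$. The slopes satisfy $0<\varepsilon_k<\varepsilon_{k-1}$ and $\varepsilon_k<1/k$, so they decrease to $0$. Hence $h$ is concave and nondecreasing, and property 1 holds. By monotone convergence $Ee^{h(Z)}=1+\sum_{k\ge1}2^{-k}=2$, which is property 2. For $k\ge2$, the difference $e^{h(Z\wedge x_k)}-e^{h(Z\wedge x_{k-1})}$ vanishes unless $Z>x_{k-1}$, so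
$$E[Ze^{h(Z)};Z>x_{k-1}]\ge x_{k-1}E\big[e^{h(Z\wedge x_k)}-e^{h(Z\wedge x_{k-1})}\big]=x_{k-1}2^{-k}\ge1 .$$
If $E[Ze^{h(Z)}]$ were finite, the left side would tend to $0$ as $k\to\infty$. So property 3 holds. $\blacksquare$

**Lemma 2 (shifting the weight).** Let $h$ be as in Lemma 1, and for $j\in\mathbb N$ put $h_j(x)=h(x+j)-h(j)$. Then $h$ and every $h_j$ are subadditive. Each $h_j$ is concave and nondecreasing, with $h_j(0)=0$ and $h_j(x+b)-h_j(x)\to0$ as $x\to\infty$. Moreover
$$h-h(j)\le h_j\le h,\qquad h_j(x)\to0\ \text{ as }j\to\infty\text{ for each }x,\qquad E[Ze^{h_j(Z)}]=\infty .$$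

**Proof.** A concave $f$ with $f(0)=0$ satisfies $f(x)\ge\frac{x}{x+y}f(x+y)$ and $f(y)\ge\frac{y}{x+y}f(x+y)$ when $x+y>0$. Adding gives $f(x)+f(y)\ge f(x+y)$. Concavity, monotonicity, $h_j(0)=0$ and vanishing increments pass from $h$ to $h_j$. The bound $h_j\le h$ is subadditivity of $h$, and $h_j\ge h-h(j)$ is monotonicity. Property 1 with $b=x$ gives $h_j(x)\to0$. Finally $E[Ze^{h_j(Z)}]\ge e^{-h(j)}E[Ze^{h(Z)}]=\infty$. $\blacksquare$

What this is for: put $W(x)=xe^{h_j(x)}$. Then $W(a+b)\le W(a)e^{h_j(b)}+W(b)e^{h_j(a)}$, which is a Leibniz rule, and $W(x-B)/W(x)\to1$. Therefore truncated $W$-moments of a sum of independent variables are nearly the sum of the $W$-moments. They also diverge, so only the tail matters for them. With such moments we shall weigh the tail of a convolution power $\mu^{t*}$ against the tail of $\mu$.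

## 2. Convolution powers, exponential tails, and three theorems

For a probability distribution $\mu$ on $\mathbb R$ write $\overline\mu(x)=\mu((x,\infty))$ for its tail and $\widehat\mu(\gamma)=\int e^{\gamma x}\mu(dx)\in(0,\infty]$ for $\gamma\ge0$.

**Definition (infinite divisibility and convolution powers).** $\mu$ is infinitely divisible if for each $n\in\mathbb N$ it is the $n$-fold convolution of some probability distribution. Its characteristic function then has the Lévy–Khintchine form
$$\int e^{izx}\mu(dx)=\exp\Big\{ibz-\tfrac12\sigma^2z^2+\int\big(e^{izx}-1-izx\mathbf 1_{\{|x|\le1\}}\big)\nu(dx)\Big\},$$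
with Lévy measure $\nu$ satisfying $\nu(\{0\})=0$ and $\int(1\wedge x^2)\,\nu(dx)<\infty$. For $t>0$, $\mu^{t*}$ is the infinitely divisible distribution whose characteristic function is the $t$-th power (the unique continuous version that equals $1$ at $0$) of that of $\mu$. We abbreviate $\mu^t:=\mu^{t*}$.

Thus $\mu^t$ has Lévy measure $t\nu$, $\mu^s*\mu^r=\mu^{s+r}$, and $(\mu^s)^r=\mu^{sr}$. For example, if $\mu$ is exponential with mean $1$, then $\mu^t$ is the Gamma distribution with density $x^{t-1}e^{-x}/\Gamma(t)$ on $(0,\infty)$. If $\mu=e^{-\lambda}\sum_{k\ge0}\frac{\lambda^k}{k!}\eta^{k*}$ is compound Poisson, then $\mu^t$ is the same with $\lambda$ replaced by $t\lambda$.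

**Definition (the class $\mathcal L(\gamma)$).** For $\gamma\ge0$, $\mu\in\mathcal L(\gamma)$ means that $\overline\mu(x)>0$ for every $x\in\mathbb R$ and $\overline\mu(x+a)\sim e^{-\gamma a}\,\overline\mu(x)$ for every $a\in\mathbb R$.

For instance, $\overline\mu(x)\sim Cx^{-p}e^{-\gamma x}$ with $C>0$ and $p\in\mathbb R$ implies $\mu\in\mathcal L(\gamma)$. Membership in $\mathcal L(\gamma)$ does not decide whether $\widehat\mu(\gamma)$ is finite: the exponential law of mean $1$ is in $\mathcal L(1)$ and has $\widehat\mu(1)=\int_0^\infty e^xe^{-x}dx=\infty$.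

The question is this. Let $\mu$ be infinitely divisible and in $\mathcal L(\gamma)$, and suppose that for one exponent $t\ne1$ the tail of $\mu^t$ is asymptotically a constant multiple of that of $\mu$, say $\overline{\mu^t}\sim c\,\overline\mu$ with $0<c<\infty$. Is $\widehat\mu(\gamma)$ then finite, and is the constant forced to be $c=t\,\widehat\mu(\gamma)^{t-1}$? (The problem comes from "Convolution equivalence and distributions of random sums", doi:10.1007/s00440-007-0109-7.) For integer $t$ the formula has a reading: one of $t$ independent summands is large, which gives the factor $t$, and each of the other $t-1$ contributes a factor $\widehat\mu(\gamma)$.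

**Example 1 (the formula, with every $t$, by hand).** Fix $b\ge0$ and for $a>0$ let
$$f_a(x)=\frac{a}{\sqrt{2\pi}}\,x^{-3/2}\exp\Big(ab-\frac{a^2}{2x}-\frac{b^2x}{2}\Big),\qquad x>0.$$
For $b=0$ this is the density of the one-sided stable law of index $\frac12$, with $\int_0^\infty e^{-\theta x}f_a(x)dx=e^{-a\sqrt{2\theta}}$. In general $f_a$ is $e^{ab-b^2x/2}$ times the density for $b=0$, so its integral is $e^{ab}e^{-ab}=1$, and $\int e^{izx}f_a(x)dx=\exp\{a(b-\sqrt{b^2-2iz})\}$ with the principal root. The parameter $a$ is a convolution exponent: if $\mu$ has density $f_1$, then $\mu^t$ has density $f_t$. Put $\gamma=b^2/2$. Then $f_1(x+y)/f_1(x)\to e^{-\gamma y}$, and integration gives $\mu\in\mathcal L(\gamma)$. Also $\widehat\mu(\gamma)=\int e^{b^2x/2}f_1(x)dx=e^b$, since the factor that remains after removing $e^b$ is the density for $b=0$. Finally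
$$\frac{f_t(x)}{f_1(x)}=t\exp\Big((t-1)b-\frac{t^2-1}{2x}\Big)\to t\,e^{(t-1)b}=t\,\widehat\mu(\gamma)^{t-1},$$
and the same limit holds for the tails.

**Example 2 (no constant).** For the exponential law of mean $1$, $\overline{\mu^t}(x)\sim x^{t-1}e^{-x}/\Gamma(t)$ while $\overline\mu(x)=e^{-x}$. The ratio tends to $\infty$ for $t>1$ and to $0$ for $t<1$. Here $\widehat\mu(1)=\infty$, and indeed no $c\in(0,\infty)$ exists for any $t\neq1$.

**Definition (the class $\mathcal S(\gamma)$).** $\mu\in\mathcal S(\gamma)$ (convolution equivalent) if $\mu\in\mathcal L(\gamma)$, $\widehat\mu(\gamma)<\infty$ and $\overline{\mu*\mu}\sim2\widehat\mu(\gamma)\overline\mu$. The law of Example 1 is in $\mathcal S(b^2/2)$ (take $t=2$). The exponential law is not in $\mathcal S(1)$.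

From now on $\mu$ is infinitely divisible with Lévy measure $\nu$, and $m:=\widehat\mu(\gamma)$. The answer to the question is yes.

**Theorem A.** Let $\gamma\ge0$, $\mu\in\mathcal L(\gamma)$, and $\overline{\mu^t}\sim c\,\overline\mu$ for some $t\in(0,1)\cup(1,\infty)$ and $c\in(0,\infty)$. Then $m<\infty$ and $c=t\,m^{t-1}$.

It follows from a statement that does not assume $\mathcal L(\gamma)$, nor that the ratio converges.

**Theorem B.** Let $\gamma\ge0$, $\widehat\mu(\gamma)<\infty$, and $\widehat\mu(\gamma+\varepsilon)=\infty$ for all $\varepsilon>0$. Then for every $t>0$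
$$\liminf_{x\to\infty}\frac{\overline{\mu^t}(x)}{\overline\mu(x)}\le t\,m^{t-1}\le\limsup_{x\to\infty}\frac{\overline{\mu^t}(x)}{\overline\mu(x)} .$$

And the hypothesis of Theorem A for one $t$ yields the asymptotics for all exponents.

**Theorem C.** For infinitely divisible $\mu$ and $\gamma\ge0$ the following are equivalent:

1. $\mu\in\mathcal S(\gamma)$;
2. $\mu\in\mathcal L(\gamma)$ and $\overline{\mu^t}\sim c\,\overline\mu$ for some $t\in(0,1)\cup(1,\infty)$, $c\in(0,\infty)$;
3. $\mu\in\mathcal L(\gamma)$, $m<\infty$ and $\overline{\mu^s}\sim s\,m^{s-1}\,\overline\mu$ for every $s>0$.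

In particular both bounds in Theorem B are attained for every infinitely divisible $\mu\in\mathcal S(\gamma)$, so the constants there are sharp.

We use two textbook facts.

**Fact (F)** (Sato, *Lévy Processes and Infinitely Divisible Distributions*, 1999, Theorem 25.17). For $\theta\ge0$: $\widehat{\mu^s}(\theta)<\infty$ for some $s>0$ if and only if this holds for all $s>0$, if and only if $\int_{(1,\infty)}e^{\theta x}\nu(dx)<\infty$. In that case $\widehat{\mu^s}(\theta)=\widehat\mu(\theta)^s$, and for real $z$ the number $\int e^{(\theta+iz)x}\mu^s(dx)$ is the exponential of a finite complex number, hence never $0$.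

**Fact (W)** (Wiener's theorem). If $f\in L^1(\mathbb R)$ has a nowhere vanishing Fourier transform and $v\in L^\infty(\mathbb R)$ satisfies $v*f\equiv0$, then $v=0$ almost everywhere.

## 3. Splitting and Fatou: only lower bounds

Take $t=2$ and $\mu\in\mathcal L(\gamma)$, and let $X,Y$ be independent with law $\mu$. If $X,Y\le x/2$, then $X+Y\le x$. So the event $X+Y>x$ splits into the disjoint cases $Y\le x/2$, then $X\le x/2$, then both $>x/2$, and
$$\overline{\mu*\mu}(x)=2\int_{(-\infty,x/2]}\overline\mu(x-y)\,\mu(dy)+\overline\mu(x/2)^2 .$$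
Divide by $\overline\mu(x)$. The integrand converges pointwise to $e^{\gamma y}$, so Fatou's lemma gives $c\ge2m$. In particular $m<\infty$, and half of the claim is proved.

The other half, $c\le2m$, stops exactly here. We would need to dominate $\overline\mu(x-y)/\overline\mu(x)$ for $y$ up to $x/2$. What $\mathcal L(\gamma)$ supplies is a bound of the form $Ce^{(\gamma+\varepsilon)y}$, and $\widehat\mu(\gamma+\varepsilon)=\infty$ for every $\mu\in\mathcal L(\gamma)$ (shown in Section 6). So dominated convergence is not available, and the middle range of $y$, as well as $\overline\mu(x/2)^2$, might contribute to the limit.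

For noninteger $t$ matters are worse. If $1<t<2$, let $X\sim\mu$ and $Y\sim\mu^{t-1}$. Fatou applied to $\int\overline\mu(x-y)\mu^{t-1}(dy)$ gives $c\ge m^{t-1}$, without the factor $t$. To gain something from large $Y$ we would need to compare $\overline{\mu^{t-1}}$ with $\overline\mu$, and the hypothesis does not mention the exponent $t-1$.

## 4. Reading the constant off a divergent moment

Instead of looking at individual $x$, we integrate tails against a weight. Assume $m<\infty$ and tilt: by (F), $\rho_s(dx)=m^{-s}e^{\gamma x}\mu^s(dx)$ is a probability distribution for each $s>0$, and $\rho_s*\rho_r=\rho_{s+r}$. Let $Z_s\sim\rho_s$.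

Suppose first that $EZ_1^+=\infty$, as in Example 1, where $\rho_1$ has density of order $x^{-3/2}$. Consider $A_n(s)=E[Z_s^+\wedge n]$, so that $A_n(1)\to\infty$. For $Z_s,Z_r$ independent, the inequality $(x+y)^+\wedge n\le x^+\wedge n+y^+\wedge n$ gives $A_n(s+r)\le A_n(s)+A_n(r)$. Conversely, one of the summands large and the other bounded makes $A_n(s+r)$ at least about $A_n(s)+A_n(r)$, up to a bounded error. Dividing by $A_n(1)\to\infty$, any limit of $A_n(s)/A_n(1)$ is additive in $s$, and monotonicity forces the limit $s$. On the other hand,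
$$m^sA_n(s)=\int e^{\gamma x}(x^+\wedge n)\,\mu^s(dx)=\int_0^\infty\overline{\mu^s}(x)\,d\psi_n(x),\qquad\psi_n(x)=e^{\gamma x}(x^+\wedge n).$$
If $\overline{\mu^t}\ge l\,\overline\mu$ on $[x_0,\infty)$, then
$$m^tA_n(t)\ge l\,\big(mA_n(1)-\psi_n(x_0)\big),$$
and dividing by $A_n(1)\to\infty$ gives $m^t\,t\ge l\,m$, i.e. $l\le t\,m^{t-1}$. Upper bounds on $\overline{\mu^t}/\overline\mu$ are treated in the same way. (Every claim here is proved in Section 5, of which this is the case $h=0$.)

If $EZ_1^+<\infty$, the argument breaks at one place: $\psi_n(x_0)/A_n(1)$ no longer tends to $0$. A convergent moment depends on the bulk of the distribution, and tail equivalence says nothing about the bulk. So we want a heavier weight, one with a divergent moment. Powers $x^p$ can fail to diverge: a tail like $e^{-\sqrt x}$ has all power moments. Exponentials $e^{\varepsilon x}$ diverge, but they are not insensitive to shifts, since $e^{\varepsilon(x-B)}=e^{-\varepsilon B}e^{\varepsilon x}$, and they satisfy a product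 rule rather than a sum rule. The weight $W(x)=xe^{h_j(x)}$ of Section 1 has what we need. The moment $E W(Z_1^+)$ diverges, while $e^{h_j}$ is integrable. The increments of $h_j$ vanish, so bounded shifts do not matter. And the factor $x$ turns products into sums, at the price of factors $Ee^{h_j(Z_s^+)}$, which tend to $1$ as $j\to\infty$.

## 5. Almost additive functionals: proof of Theorem B

Let the hypotheses of Theorem B hold. If $\overline\mu(x_0)=0$ for some $x_0$, then $\widehat\mu(\gamma+1)\le e^{(\gamma+1)x_0}<\infty$, a contradiction. So $\overline\mu>0$ everywhere. Define $\rho_s$ and $Z_s$ as in Section 4; in sums the variables are taken independent. Put $Z:=Z_1^+$.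

**Step 1: installing the weight.** This step provides $h_j$ and shows that the price factors are finite and tend to $1$. For every $\varepsilon>0$,
$$Ee^{\varepsilon Z}\ge Ee^{\varepsilon Z_1}=m^{-1}\widehat\mu(\gamma+\varepsilon)=\infty,$$
so Lemmas 1 and 2 apply to $Z$ and give $h$ and $h_j$.

We claim that $Ee^{h(Z_s^+)}<\infty$ for every $s>0$. For an integer $k$, $Z_k$ has the law of a sum of $k$ independent copies of $Z_1$. The positive part of a sum is at most the sum of the positive parts, and $h$ is nondecreasing and subadditive, so $Ee^{h(Z_k^+)}\le(Ee^{h(Z)})^k<\infty$. For $0<s<k$ write $Z_k=Z_s+Z_{k-s}$ and choose $B>0$ with $P(Z_{k-s}\ge-B)>0$. On $\{Z_{k-s}\ge-B\}$ we have $Z_k^+\ge(Z_s-B)^+$. Since $x^+\le(x-B)^++B$, subadditivity gives $h((x-B)^+)\ge h(x^+)-h(B)$. Hence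
$$Ee^{h(Z_k^+)}\ge e^{-h(B)}P(Z_{k-s}\ge-B)\,Ee^{h(Z_s^+)},$$
and the claim follows. As $0\le h_j\le h$ and $h_j\to0$ pointwise, dominated convergence yields
$$\varphi_j(s):=Ee^{h_j(Z_s^+)}\to1\quad(j\to\infty)\qquad\text{for each }s>0. \tag{1}$$

Fix $j$ until the middle of Step 4. Put
$$W(x)=xe^{h_j(x)}\ (x\ge0),\qquad w_n(x)=W(x^+\wedge n),\qquad A_n(s)=Ew_n(Z_s).$$
$W$ is nondecreasing and $w_n\le W(n)$, so $A_n(s)<\infty$. By monotone convergence and Lemma 2, $A_n(1)\uparrow E[Ze^{h_j(Z)}]=\infty$.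

**Step 2: almost subadditivity.** This step bounds $A_n(s+r)$ from above. Let $a=x^+\wedge n$ and $b=y^+\wedge n$. Then $(x+y)^+\wedge n\le(x^++y^+)\wedge n\le a+b$, so, by monotonicity of $W$ and subadditivity of $h_j$,
$$w_n(x+y)\le(a+b)e^{h_j(a+b)}\le(a+b)e^{h_j(a)+h_j(b)}=w_n(x)e^{h_j(b)}+w_n(y)e^{h_j(a)}\le w_n(x)e^{h_j(y^+)}+w_n(y)e^{h_j(x^+)} .$$
Insert independent $Z_s,Z_r$ and take expectations:
$$A_n(s+r)\le\varphi_j(r)A_n(s)+\varphi_j(s)A_n(r). \tag{2}$$

**Step 3: almost superadditivity.** This step bounds $A_n(s+r)$ from below, uniformly in $n$. Fix $\delta\in(0,1)$ and choose $B>0$ with $P(|Z_s|\le B)\ge1-\delta$ and $P(|Z_r|\le B)\ge1-\delta$. Let $x>B$.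

First, $(x-B)\wedge n\ge(1-\frac Bx)(x\wedge n)$, because $(1-\frac Bx)x=x-B$ and $(1-\frac Bx)n\le n$.

Second, $h_j(x\wedge n)-h_j((x-B)\wedge n)\le h_j(x)-h_j(x-B)$. If $n\le x-B$ the left side is $0$. Otherwise $(x-B)\wedge n=x-B$ and $h_j(x\wedge n)\le h_j(x)$.

Together,
$$\frac{W((x-B)\wedge n)}{W(x\wedge n)}\ge\Big(1-\frac Bx\Big)e^{-(h_j(x)-h_j(x-B))},$$
where the right side does not depend on $n$ and tends to $1$ as $x\to\infty$. So there is $K>B$ with $W((x-B)\wedge n)\ge(1-\delta)W(x\wedge n)$ for all $x\ge K$ and all $n\in\mathbb N$.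

On $\{Z_s>K,\ |Z_r|\le B\}$ we have $Z_s+Z_r\ge Z_s-B>0$, hence $w_n(Z_s+Z_r)\ge(1-\delta)w_n(Z_s)$. By independence this event contributes to $A_n(s+r)$ at least
$$(1-\delta)P(|Z_r|\le B)\,E[w_n(Z_s);Z_s>K]\ge(1-\delta)^2\big(A_n(s)-W(K)\big),$$
since $E[w_n(Z_s);Z_s\le K]\le W(K)$. The event with the roles of $s$ and $r$ exchanged is disjoint from it, because $K>B$. Adding the two contributions,
$$A_n(s+r)\ge(1-\delta)^2\big(A_n(s)+A_n(r)\big)-2W(K)\qquad\text{for all }n. \tag{3}$$

**Step 4: the limit functional is linear.** This step shows that $A_n(t)/A_n(1)$ is close to $t$, along suitable subsequences, for large $n$ and then large $j$. Let $D$ be the set of positive elements of $\mathbb Q+\mathbb Qt$. It is countable, closed under addition and under differences when they are positive, and contains $1$ and $t$.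

*Boundedness.* Subadditivity of $h_j$ gives $\varphi_j(k)\le\varphi_j(1)^k$ for integers $k$. By (2) and induction,
$$A_n(k+1)\le\varphi_j(1)A_n(k)+\varphi_j(k)A_n(1)\le\big(k\varphi_j(1)^k+\varphi_j(1)^k\big)A_n(1),$$
so $A_n(k)\le k\varphi_j(1)^{k-1}A_n(1)$ for all $k\in\mathbb N$. For $s\in D$ and an integer $k>s$, (3) with $r=k-s$ and $\delta=\frac12$ gives $\frac14A_n(s)\le A_n(k)+2W(K)$. So $A_n(s)/A_n(1)$ is bounded over all large $n$.

*Limit in $n$.* By a diagonal argument there is a subsequence of $n$ along which $A_n(s)/A_n(1)\to a_j(s)\in[0,\infty)$ for all $s\in D$. Divide (2) and (3) by $A_n(1)\to\infty$, let $n\to\infty$, and then let $\delta\to0$ (the number $K$ depends on $\delta$ but not on $n$). For $s,r\in D$,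
$$a_j(s)+a_j(r)\le a_j(s+r)\le\varphi_j(r)a_j(s)+\varphi_j(s)a_j(r),\qquad a_j(1)=1. \tag{4}$$

*Limit in $j$.* For $s\in D$ and an integer $k>s$ we have $k-s\in D$, so (4) gives $a_j(s)\le a_j(k)\le k\varphi_j(1)^{k-1}$. By (1) this is bounded in $j$. Along a subsequence of $j$, then, $a_j\to a$ pointwise on $D$. By (1) and (4),
$$a\ge0,\qquad a(s+r)=a(s)+a(r),\qquad a(1)=1 .$$
If $s<s'$ in $D$, then $a(s')=a(s)+a(s'-s)\ge a(s)$, so $a$ is nondecreasing. Additivity gives $a(q)=q$ for rational $q>0$. Squeezing $t$ between rationals gives $a(t)=t$.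

**Step 5: comparing tails.** This step converts bounds on $\overline{\mu^t}/\overline\mu$ into bounds on $a_j(t)$. Put $\psi_n(x)=e^{\gamma x}w_n(x)$. It is continuous, nondecreasing, and $0$ on $(-\infty,0]$, so $\psi_n(x)=\int\mathbf 1_{\{0<u<x\}}\,d\psi_n(u)$. By Fubini,
$$m^sA_n(s)=\int\psi_n\,d\mu^s=\int_0^\infty\overline{\mu^s}(u)\,d\psi_n(u)<\infty. \tag{5}$$
Let $L$ and $U$ be the $\liminf$ and $\limsup$ of $\overline{\mu^t}(x)/\overline\mu(x)$ as $x\to\infty$.

If $0\le l<L$, there is $x_0>0$ with $\overline{\mu^t}\ge l\,\overline\mu$ on $[x_0,\infty)$. By (5) and $\overline\mu\le1$,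
$$m^tA_n(t)\ge l\int_{x_0}^\infty\overline\mu\,d\psi_n\ge l\,\big(mA_n(1)-\psi_n(x_0)\big),\qquad\psi_n(x_0)\le e^{\gamma x_0}W(x_0).$$
Divide by $A_n(1)$ and let $n\to\infty$ along the subsequence: $a_j(t)\ge l\,m^{1-t}$. Letting $l\uparrow L$, $a_j(t)\ge Lm^{1-t}$ (in particular $L<\infty$; for $L=0$ the bound is trivial).

If $u>U$, then $\overline{\mu^t}\le u\,\overline\mu$ on some $[x_0,\infty)$ with $x_0>0$, so $m^tA_n(t)\le\psi_n(x_0)+u\,mA_n(1)$ and $a_j(t)\le u\,m^{1-t}$. Hence $a_j(t)\le Um^{1-t}$, trivially so if $U=\infty$.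

Let $j\to\infty$ along the subsequence: $Lm^{1-t}\le t\le Um^{1-t}$, that is, $L\le t\,m^{t-1}\le U$. $\blacksquare$

## 6. Finiteness of $\widehat\mu(\gamma)$ and the value of $c$: proof of Theorem A

**Step 1: reduction to $t>1$.** The purpose is to have $\mu$ as a convolution factor of $\mu^t$. If $t<1$, put $\mu'=\mu^t$ and $t'=1/t>1$. Since $\overline{\mu'}\sim c\,\overline\mu$, we have $\mu'\in\mathcal L(\gamma)$ (positivity for large $x$ gives positivity everywhere by monotonicity), and $\overline{(\mu')^{t'}}=\overline\mu\sim c^{-1}\,\overline{\mu'}$. The case $t'>1$ gives $\widehat{\mu'}(\gamma)<\infty$, hence $m<\infty$ and $\widehat{\mu'}(\gamma)=m^t$ by (F). It also gives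
$$c^{-1}=t'\,(m^t)^{t'-1}=t^{-1}m^{1-t},\qquad\text{i.e. }c=t\,m^{t-1}.$$

**Step 2: $m<\infty$.** This is the first hypothesis of Theorem B. Let $t>1$. Since $\mu^t=\mu*\mu^{t-1}$, Fatou's lemma gives
$$c=\lim_{x\to\infty}\int\frac{\overline\mu(x-y)}{\overline\mu(x)}\,\mu^{t-1}(dy)\ge\int e^{\gamma y}\mu^{t-1}(dy)=\widehat{\mu^{t-1}}(\gamma).$$
So $\widehat{\mu^{t-1}}(\gamma)<\infty$, and $m<\infty$ by (F).

**Step 3: $\widehat\mu(\gamma+\varepsilon)=\infty$.** This is the second hypothesis of Theorem B, and only $\mu\in\mathcal L(\gamma)$ is used. Let $\varepsilon>0$. Since $\overline\mu(x+1)/\overline\mu(x)\to e^{-\gamma}$, there is $x_0$ with $\overline\mu(x+1)\ge e^{-(\gamma+\varepsilon/2)}\,\overline\mu(x)$ for $x\ge x_0$. Iterating $\lceil x-x_0\rceil\le x-x_0+1$ times from $x_0$ and using monotonicity,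
$$\overline\mu(x)\ge Ce^{-(\gamma+\varepsilon/2)x}\quad(x\ge x_0),\qquad C>0. \tag{6}$$
Hence $\widehat\mu(\gamma+\varepsilon)\ge e^{(\gamma+\varepsilon)x}\,\overline\mu(x)\ge Ce^{\varepsilon x/2}\to\infty$.

**Step 4: conclusion.** Theorem B applies. Its $\liminf$ and $\limsup$ both equal $c$, so $c=t\,m^{t-1}$. $\blacksquare$

## 7. From one exponent to all exponents: proof of Theorem C

Two implications are immediate: (1)$\Rightarrow$(2) with $t=2$, $c=2m$, and (3)$\Rightarrow$(1) with $s=2$. It remains to show (2)$\Rightarrow$(3).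

The plan is to split $\mu^s$ into a part with light right tail and the compound Poisson part of jumps larger than $a$, and to ask how much of the tail comes from $k=1$ big jump and how much from $k\ge2$. The $k$-jump contribution carries the factor $s^k$. The hypothesis fixes the total for two exponents, $s=1$ and $s=t$, and subtracting $t$ times one from the other removes the term $k=1$. What is left is small precisely because $c=t\,m^{t-1}$.

### 7.1. Reduction to $t>1$, and standing facts

We reduce to $t>1$ so that convolution with $\mu^{t-1}$ is available. If $t<1$, apply the case of exponent $1/t>1$ to $\mu'=\mu^t$, as in Section 6, Step 1. It gives $\widehat{\mu'}(\gamma)=m^t<\infty$ and, for every $r>0$,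
$$\overline{\mu^r}=\overline{(\mu')^{r/t}}\sim\frac rt\,(m^t)^{r/t-1}\,\overline{\mu'}=\frac rt\,m^{r-t}\,\overline{\mu'} .$$
Dividing by the case $r=1$ gives $\overline{\mu^r}\sim r\,m^{r-1}\,\overline\mu$.

From now on $t>1$. By Theorem A, $m<\infty$ and $c=t\,m^{t-1}$. By (6) with $\varepsilon=1$, $\overline\mu(x)\ge Ce^{-(\gamma+1/2)x}$ for large $x$, with some $C>0$. The letter $C$ denotes positive constants that may change from place to place.

### 7.2. Uniform bounds on tails

These two bounds will justify every dominated convergence below.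

**(a)** There is $C$ with
$$\overline\mu(x-z)\le Ce^{(\gamma+1)z}\,\overline\mu(x)\qquad\text{for all }x\in\mathbb R,\ z\ge0. \tag{7}$$
Choose $x_0$ with $\overline\mu(x-1)\le e^{\gamma+1}\,\overline\mu(x)$ for $x\ge x_0$.

- If $x-z\ge x_0$, put $N=\lfloor z\rfloor+1>z$. The inequality can be applied at the points $x,x-1,\dots,x-\lfloor z\rfloor$, all of which are $\ge x_0$. So $\overline\mu(x-z)\le\overline\mu(x-N)\le e^{(\gamma+1)N}\,\overline\mu(x)\le e^{(\gamma+1)(z+1)}\,\overline\mu(x)$.
- If $x-z<x_0\le x$, the previous case with $x-x_0\le z$ in place of $z$ gives $\overline\mu(x_0)\le e^{(\gamma+1)(z+1)}\,\overline\mu(x)$. So $\overline\mu(x-z)\le1\le\overline\mu(x_0)^{-1}e^{(\gamma+1)(z+1)}\,\overline\mu(x)$.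
- If $x<x_0$, then $\overline\mu(x-z)\le1\le\overline\mu(x)/\overline\mu(x_0)$.

**(b)** For every $s>0$ there is $C_s$ with
$$\overline{\mu^s}\le C_s\,\overline\mu\qquad\text{on }\mathbb R. \tag{8}$$
For $s=t$ this holds for large $x$ by hypothesis, and for the remaining $x$ because $\overline\mu$ is bounded below there. If (8) holds for $r$, then
$$\overline{\mu^{r+t-1}}(x)=\int\overline{\mu^r}(x-y)\,\mu^{t-1}(dy)\le C_r\int\overline\mu(x-y)\,\mu^{t-1}(dy)=C_r\,\overline{\mu^t}(x)\le C_rC_t\,\overline\mu(x).$$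
Starting from $r=1$, (8) holds for all exponents $1+k(t-1)$, $k\ge0$, which are unbounded. Finally, let (8) hold for $r$ and let $s<r$. Pick $B>0$ with $\mu^{r-s}([-B,\infty))\ge\frac12$. Since $\mu^r=\mu^s*\mu^{r-s}$, we get $\frac12\,\overline{\mu^s}(x)\le\overline{\mu^r}(x-B)\le C_r\,\overline\mu(x-B)\le C\,\overline\mu(x)$ by (7).

### 7.3. Splitting off the big jumps

This step separates the jumps that can produce the tail from a factor with all exponential moments. For $a\in\mathbb N$ let
$$\nu_a=\nu|_{(a,\infty)},\qquad\lambda_a=\nu_a(\mathbb R)<\infty,\qquad I_a=\int_{(a,\infty)}e^{\gamma x}\,\nu(dx).$$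
By (F), $I_a<\infty$, and $\lambda_a,I_a\to0$ as $a\to\infty$. In the Lévy–Khintchine exponent of $\mu^s$ the part of $s\nu$ on $(a,\infty)$, $a\ge1$, contributes $s\int_{(a,\infty)}(e^{izx}-1)\nu(dx)$, which is the exponent of a compound Poisson law. Hence
$$\mu^s=e^{-s\lambda_a}\big(\kappa_s+\kappa_s*Q_s\big),\qquad Q_s=\sum_{k\ge1}\frac{s^k}{k!}\,\nu_a^{k*}, \tag{9}$$
where $\kappa_s=\kappa_s^{(a)}$ is infinitely divisible with Lévy measure $s\,\nu|_{(-\infty,a]}$. By (F) applied to $\kappa_s$, $\widehat{\kappa_s}(\theta)<\infty$ for all $\theta\ge0$, and $\int e^{(\gamma+iz)x}\kappa_s(dx)\ne0$ for all real $z$. The compound Poisson factor has transform $e^{-s\lambda_a}\sum_{k\ge0}\frac{s^k}{k!}I_a^k=e^{s(I_a-\lambda_a)}$ at $\gamma$, so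
$$\widehat{\kappa_s}(\gamma)=m^s\,e^{-s(I_a-\lambda_a)}. \tag{10}$$

We also need
$$\overline{Q_s}\le C_{s,a}\,\overline\mu\qquad\text{on }\mathbb R. \tag{11}$$
To see this, pick $B>0$ with $\kappa_s([-B,\infty))\ge\frac12$. By (9), (8) and (7),
$$\tfrac12\,\overline{Q_s}(x)\le\overline{\kappa_s*Q_s}(x-B)\le e^{s\lambda_a}\,\overline{\mu^s}(x-B)\le C\,\overline\mu(x).$$

### 7.4. Limits along a sequence

We do not yet know that $\nu_a^{k*}$ has a tail comparable to that of $\mu$ in the limit, so we pass to subsequences and identify the limits afterwards. Let $x_n\to\infty$ be arbitrary. For $k,a\in\mathbb N$ put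
$$\beta^{(n)}_{k,a}(y)=\frac{\nu_a^{k*}((x_n+y,\infty))}{\overline\mu(x_n)} .$$
These functions are nonincreasing in $y$, and by (11), for $y\ge-M$,
$$\beta^{(n)}_{k,a}(y)\le\beta^{(n)}_{k,a}(-M)\le k!\,C_{1,a}\,\frac{\overline\mu(x_n-M)}{\overline\mu(x_n)} .$$
The right side converges as $n\to\infty$, because $\mu\in\mathcal L(\gamma)$, so it is bounded in $n$. By Helly's selection theorem and a diagonal argument there is a subsequence, still written $x_n$, such that for all $k,a\in\mathbb N$, $\beta^{(n)}_{k,a}$ converges to a nonincreasing right-continuous function $\beta_{k,a}$ at every continuity point of $\beta_{k,a}$.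

With $\overline\nu(x):=\nu((x,\infty))$ for $x>0$, we have $\beta^{(n)}_{1,a}(y)=\overline\nu(x_n+y)/\overline\mu(x_n)$ as soon as $x_n+y>a$. So $\beta_{1,a}=:\beta_1$ does not depend on $a$.

Fix $a$ and let $E$ be the countable set of all discontinuities of all $\beta_{k,a}$, $k\ge1$. By (11) with $2s$ in place of $s$,
$$\frac{s^k}{k!}\,\beta^{(n)}_{k,a}(y)=2^{-k}\,\frac{(2s)^k}{k!}\,\beta^{(n)}_{k,a}(y)\le2^{-k}C_{2s,a}\,\frac{\overline\mu(x_n+y)}{\overline\mu(x_n)} ,$$
so dominated convergence in $k$ gives, for $y\notin E$,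
$$q^{(n)}_s(y):=\frac{\overline{Q_s}(x_n+y)}{\overline\mu(x_n)}\longrightarrow q_s(y):=\sum_{k\ge1}\frac{s^k}{k!}\,\beta_{k,a}(y),\qquad0\le q_s(y)\le C_{s,a}e^{-\gamma y}. \tag{12}$$
The upper bound comes from (11) for $y\notin E$. For $y\in E$, let $y'\downarrow y$ with $y'\notin E$: by right-continuity of the $\beta_{k,a}$ and Fatou, $q_s(y)\le\liminf q_s(y')\le C_{s,a}e^{-\gamma y}$.

Now (9) reads
$$\frac{\overline{\mu^s}(x_n+y)}{\overline\mu(x_n)}=e^{-s\lambda_a}\Big[\frac{\overline{\kappa_s}(x_n+y)}{\overline\mu(x_n)}+\int q^{(n)}_s(y-z)\,\kappa_s(dz)\Big].$$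
The first term tends to $0$, because $\overline{\kappa_s}(x)\le\widehat{\kappa_s}(\gamma+1)e^{-(\gamma+1)x}$ and $\overline\mu(x)\ge Ce^{-(\gamma+1/2)x}$ for large $x$. For the integral, (11) gives $q^{(n)}_s(y-z)\le C_{s,a}\,\overline\mu(x_n+y-z)/\overline\mu(x_n)$. With (7) for $z\ge0$ and monotonicity for $z<0$, this is at most $C(y)\max(1,e^{(\gamma+1)z})$, where $C(y)$ absorbs the bounded sequence $\overline\mu(x_n+y)/\overline\mu(x_n)$. This bound is $\kappa_s$-integrable. So dominated convergence applies whenever $\kappa_s(y-E)=0$, which fails only if $y$ is the sum of an element of $E$ and an atom of $\kappa_s$. For all but countably many $y$, therefore,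
$$\lim_n\frac{\overline{\mu^s}(x_n+y)}{\overline\mu(x_n)}=e^{-s\lambda_a}\int q_s(y-z)\,\kappa_s(dz). \tag{13}$$

### 7.5. Wiener's theorem and the cancellation of the one-jump term

In this step we compute $q_1$ and $q_t$, and deduce from the two of them that several big jumps contribute little. Let $c_1=1$ and $c_t=t\,m^{t-1}$. For $s\in\{1,t\}$ the left side of (13) equals $c_se^{-\gamma y}$, by $\mu\in\mathcal L(\gamma)$ and the hypothesis. Put
$$v(y)=e^{\gamma y}q_s(y)-c_s\,e^{s\lambda_a}/\widehat{\kappa_s}(\gamma),\qquad\kappa_s^\gamma(dz)=e^{\gamma z}\kappa_s(dz).$$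
By (12) $v$ is bounded, and $\kappa_s^\gamma$ is a finite measure of mass $\widehat{\kappa_s}(\gamma)$. By (13), for almost every $y$,
$$(v*\kappa_s^\gamma)(y)=e^{\gamma y}\int q_s(y-z)\,\kappa_s(dz)-c_se^{s\lambda_a}=0 .$$
To have an $L^1$ function to which (W) applies, let $g$ be a Gaussian density. Then $v*(g*\kappa_s^\gamma)=(v*\kappa_s^\gamma)*g\equiv0$. The function $g*\kappa_s^\gamma\in L^1$ has as Fourier transform the product of that of $g$ and $\int e^{(\gamma+iz)x}\kappa_s(dx)$, neither of which vanishes. By (W), $v=0$ almost everywhere. So the nonincreasing function $q_s$ agrees almost everywhere with a continuous function, and, by squeezing each point between nearby points of agreement, it agrees with it everywhere: for all $y$,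
$$q_s(y)=c_s\,e^{s\lambda_a}\,\widehat{\kappa_s}(\gamma)^{-1}e^{-\gamma y}=c_s\,m^{-s}e^{sI_a}e^{-\gamma y},$$
using (10). Written out for $s=1$ and $s=t$,
$$\sum_{k\ge1}\frac{\beta_{k,a}(y)}{k!}=m^{-1}e^{I_a}e^{-\gamma y},\qquad\sum_{k\ge1}\frac{t^k\beta_{k,a}(y)}{k!}=t\,m^{-1}e^{tI_a}e^{-\gamma y}. \tag{14}$$

If a convergent sum of nonincreasing functions is continuous, each summand is continuous, since a jump of one summand cannot be compensated by the others. So $E=\emptyset$, and (13) holds for all $y$ and all $s>0$.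

Subtract $t$ times the first identity in (14) from the second. The terms with $k=1$ cancel:
$$\sum_{k\ge2}(t^k-t)\,\frac{\beta_{k,a}(y)}{k!}=t\,m^{-1}\big(e^{tI_a}-e^{I_a}\big)e^{-\gamma y}.$$
Here Theorem A is essential. With an unidentified $c$ the right side would be $(c\,m^{-t}e^{tI_a}-t\,m^{-1}e^{I_a})e^{-\gamma y}$, which tends to $0$ as $a\to\infty$ only if $c=t\,m^{t-1}$. For $k\ge2$ we have $t^k-t=t^k(1-t^{1-k})\ge(1-t^{-1})t^k$, so
$$\sum_{k\ge2}\frac{t^k\beta_{k,a}(y)}{k!}\le\eta_a\,e^{-\gamma y},\qquad\eta_a:=\frac{t\,m^{-1}(e^{tI_a}-e^{I_a})}{1-t^{-1}}\to0\quad(a\to\infty). \tag{15}$$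
Since $t>1$, (15) also bounds $\sum_{k\ge2}\beta_{k,a}(y)/k!$. Letting $a\to\infty$ in the first identity in (14), and recalling that $\beta_1=\beta_{1,a}$ for every $a$,
$$\beta_1(y)=m^{-1}e^{-\gamma y}. \tag{16}$$

### 7.6. All exponents $s\in(0,t]$

This step feeds (15) and (16) back into (13) for the exponents about which nothing was assumed. Let $0<s\le t$. Take $y=0$ in (13) and split $q_s(-z)=s\beta_1(-z)+\sum_{k\ge2}\frac{s^k}{k!}\beta_{k,a}(-z)$. By (16) and (10), the first part contributes
$$e^{-s\lambda_a}\,s\,m^{-1}\,\widehat{\kappa_s}(\gamma)=s\,m^{s-1}e^{-sI_a}.$$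
By (15), since $s\le t$, the second part contributes some $R_a$ with
$$0\le R_a\le e^{-s\lambda_a}\,\eta_a\,\widehat{\kappa_s}(\gamma)=\eta_a\,m^se^{-sI_a}.$$
So $\lim_n\overline{\mu^s}(x_n)/\overline\mu(x_n)=s\,m^{s-1}e^{-sI_a}+R_a$ for every $a$. The left side does not depend on $a$. Letting $a\to\infty$, the limit is $s\,m^{s-1}$. Every sequence tending to infinity thus has a subsequence along which $\overline{\mu^s}/\overline\mu\to s\,m^{s-1}$, and therefore
$$\overline{\mu^s}\sim s\,m^{s-1}\,\overline\mu\qquad\text{for all }s\in(0,t]. \tag{17}$$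
In the same way, (16) at $y=0$ shows $\overline\nu\sim m^{-1}\,\overline\mu$.

### 7.7. All exponents $s>0$

The bound (15) controls only $s\le t$. We now extend (17) upward in steps of length at most $t-1$. The means is to compare $\mu^T*\mu^\delta$ with $\mu*\mu^\delta$, whose tail is already known. Suppose that for some $T\ge t$
$$\overline{\mu^r}\sim r\,m^{r-1}\,\overline\mu\qquad\text{for all }r\in(0,T]. \tag{18}$$
In particular $\mu^r\in\mathcal L(\gamma)$ for these $r$. Let $0<\delta\le t-1$ (so $\delta<T$), $G=\mu^\delta$, $F\in\{\mu,\mu^T\}$, and $D>0$. For independent $X\sim F$, $Y\sim G$, split $\{X+Y>x\}$ according to whether $Y\le x-D$ or $Y>x-D$: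
$$\overline{F*G}(x)=J_F(x)+\int\overline G\big(x-(z\wedge D)\big)F(dz),\qquad J_F(x)=\int_{(-\infty,x-D]}\overline F(x-y)\,G(dy). \tag{19}$$
The second term is $P(X+Y>x,\ Y>x-D)$, because the event requires $Y>\max(x-X,x-D)=x-(X\wedge D)$.

*The second term.* Since $\overline G(x-(z\wedge D))\le\overline G(x-D)$, and $\overline G(x-D)/\overline G(x)$ converges because $G\in\mathcal L(\gamma)$, dominated convergence shows that the second term is $\sim F^D\,\overline G(x)$ with $F^D:=\int e^{\gamma(z\wedge D)}F(dz)$. By (18), $\overline G\sim\delta m^{\delta-1}\,\overline\mu$. By monotone convergence, $F^D\to\widehat F(\gamma)$ as $D\to\infty$.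

*The first term for $F=\mu$.* Since $1+\delta\le t$, (17) gives $\overline{\mu^{1+\delta}}\sim(1+\delta)m^\delta\,\overline\mu$. Hence by (19)
$$\frac{J_\mu(x)}{\overline\mu(x)}\to(1+\delta)m^\delta-\delta m^{\delta-1}\mu^D\qquad(x\to\infty),$$
where $\mu^D$ means $F^D$ with $F=\mu$.

*The first term for $F=\mu^T$.* In $J_F(x)$ the argument $x-y$ is at least $D$. With
$$\varepsilon_D=\sup_{u\ge D}\Big|\frac{\overline{\mu^T}(u)}{\overline\mu(u)}-T\,m^{T-1}\Big|\to0\quad(D\to\infty),$$
we get $|J_{\mu^T}-T\,m^{T-1}J_\mu|\le\varepsilon_D\,J_\mu$.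

*Together.* By (19) with $F=\mu^T$, as $x\to\infty$ all limit points of $\overline{\mu^{T+\delta}}(x)/\overline\mu(x)$ lie within $\varepsilon_D\big[(1+\delta)m^\delta-\delta m^{\delta-1}\mu^D\big]$ of
$$T\,m^{T-1}\big[(1+\delta)m^\delta-\delta m^{\delta-1}\mu^D\big]+\delta m^{\delta-1}(\mu^T)^D,$$
where $(\mu^T)^D$ means $F^D$ with $F=\mu^T$. Now let $D\to\infty$; here $\mu^D\to m$, $(\mu^T)^D\to\widehat{\mu^T}(\gamma)=m^T$ by (F), and $\varepsilon_D\to0$:
$$\frac{\overline{\mu^{T+\delta}}(x)}{\overline\mu(x)}\to T\,m^{T-1}\big[(1+\delta)m^\delta-\delta m^\delta\big]+\delta m^{\delta-1}m^T=(T+\delta)\,m^{T+\delta-1}.$$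
As $\delta\in(0,t-1]$ was arbitrary, (18) for $T$ implies (18) for $T+t-1$. By (17) it holds for $T=t$, so it holds for all exponents $s>0$. This is statement 3 of Theorem C. $\blacksquare$

### 7.8. Sharpness of the constants in Theorem B

Let $\mu\in\mathcal S(\gamma)$ be infinitely divisible. Then $m<\infty$, and $\widehat\mu(\gamma+\varepsilon)=\infty$ for all $\varepsilon>0$ by Section 6, Step 3, so Theorem B applies. By statement 3 of Theorem C the ratio $\overline{\mu^t}/\overline\mu$ converges to $t\,m^{t-1}$ for every $t>0$, so both inequalities of Theorem B are equalities. Example 1 provides such $\mu$ for every $\gamma=b^2/2\ge0$.
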